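\title{Symplectic modules over polynomial extensions of regular rings}

\begin{abstract}
We prove that the natural map $KSp_0(B)\to KSp_0(B[x_1,\dots,x_e])$ between Grothendieck groups of symplectic modules is an isomorphism for every regular ring $B$ and every $e\ge1$. By a theorem of Karoubi this holds when $2$ is a unit of $B$; here no hypothesis on $2$ is made. The proof reduces to a form $\varphi(1+x\nu)$ with $\nu$ nilpotent, removes $\nu$ by a sublagrangian reduction in the heart of a perverse $t$-structure on the bounded derived category of $B$, and converts the resulting derived Lagrangian into a Lagrangian direct summand. The obstructions to the last step lie in Ext groups with values in Frobenius twists of $B$ and $B/2B$, and they vanish because these rings are Cohen--Macaulay.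
\end{abstract}

\section{Introduction}\label{sec:intro}

All rings are commutative with unit. A ring $B$ is \emph{regular} if it is noetherian and its localization at every prime ideal is a regular local ring. A bilinear form $\beta$ is \emph{alternating} if $\beta(a,a)=0$ for all $a$; it is then skew-symmetric, and the converse can fail when $2$ is a zero divisor. A \emph{symplectic module} over a ring $R$ is a finitely generated projective $R$-module $P$ with an alternating form $\langle\,,\rangle$ that is nonsingular, meaning that $a\mapsto\langle a,\cdot\rangle$ is an isomorphism $P\to P^*=\operatorname{Hom}_R(P,R)$. The basic example is the \emph{hyperbolic module} of a finitely generated projective module $Q$,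
\[
H(Q)=Q\oplus Q^*,\qquad \langle (y,\eta),(y',\eta')\rangle=\eta(y')-\eta'(y).
\]
The group $KSp_0(R)$ is the Grothendieck group of isometry classes of symplectic $R$-modules under orthogonal sum $\perp$. It classifies symplectic modules up to stable isometry: two of them have the same class exactly when they become isometric after adding some $H(R^n)$ (Lemma~\ref{lem:stable}).

Let $A=B[x_1,\dots,x_e]$ be a polynomial ring. Extension of scalars $P\mapsto A\otimes_BP$ induces a homomorphism $KSp_0(B)\to KSp_0(A)$, which is split injective because $x_i\mapsto0$ induces a left inverse. A theorem of Karoubi says that it is an isomorphism if $B$ is regular and $\frac12\in B$. The question we treat, taken from \cite{Cancel}, is whether this map is still an isomorphism for every regular ring $B$ in which $2$ is not a unit and every $e\ge1$. The answer is yes.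

\begin{theorem}\label{thm:main}
Let $B$ be a regular ring, $e\ge1$ and $A=B[x_1,\dots,x_e]$. Then the natural map $KSp_0(B)\to KSp_0(A)$ is an isomorphism. Moreover, for every symplectic $A$-module $P$, with $P_0=P/(x_1,\dots,x_e)P$, there is an $n$ such that
\[
P\perp H(A^n)\cong(A\otimes_BP_0)\perp H(A^n).
\]
\end{theorem}

The proof makes no assumption on $2$ and does not use Karoubi's theorem.

The simplest case points to a positive answer. Let $R$ be a principal ideal domain and $P\ne0$ a symplectic $R$-module. Then $P$ is free; for a basis vector $v$, nonsingularity gives $w$ with $\langle v,w\rangle=1$. Since $\langle v,v\rangle=\langle w,w\rangle=0$, the plane $Rv\oplus Rw$ is a copy of $H(R)$, and $P$ is the orthogonal sum of this plane and its orthogonal complement. By induction $P\cong H(R^n)$, so $KSp_0(R)=\mathbb Z$. Taking $R=k$ and $R=k[x]$ for a field $k$ gives the theorem for $B=k$, $e=1$, in any characteristic.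

There is also a reason for doubt. We shall see in Section~\ref{sec:reduction} that, up to hyperbolic summands, one only has to deal with forms $\Phi(a,b)=\varphi((1+x\nu)a,b)$ on $E[x]$, where $(E,\varphi)$ is a symplectic $B$-module and $\nu$ is a nilpotent endomorphism of $E$ that is self-adjoint for $\varphi$. If $2$ is a unit, the equation $\rho(t)^2=1+t$ can be solved recursively in $\mathbb Z[\frac12][[t]]$ with $\rho(0)=1$. Then $\rho=\rho(x\nu)$ is a self-adjoint automorphism of $E[x]$ with $\varphi(\rho a,\rho b)=\varphi(\rho^2a,b)=\Phi(a,b)$, so $(E[x],\Phi)$ is extended from $B$. If $2=0$ in $B$, the square of a polynomial in $x\nu$ has no term of degree one in $x$, so such a square root exists only for $\nu=0$. A different mechanism for removing $\nu$ is needed.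

The mechanism is isotropic reduction. If $I\subset E$ is an isotropic direct summand with $\nu I^\perp\subset I$, then $\Phi$ and $\varphi$ induce the same form on $(I^\perp/I)[x]$, and this makes $(E[x],\Phi)\perp(E[x],-\varphi)$ hyperbolic (Section~\ref{sec:model}). Over a field such an $I$ is built from images of powers of $\nu$. Over a regular local ring of dimension at least two these images need not be direct summands, so we construct $I$ in an abelian category of complexes that interacts well with duality, the heart of a perverse $t$-structure (Sections \ref{sec:t} and~\ref{sec:iso}). The outcome is a Lagrangian in the derived category (Section~\ref{sec:derived}). To turn it into a direct summand we need a null-homotopy that is symmetric on the nose; this is the one place where division by $2$ would help, and Section~\ref{sec:strict} shows that the obstructions to doing without it vanish.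

Regularity enters three times: through the invariance of $K_0$ under polynomial extension, through finite projective resolutions, which make $R\mathrm{Hom}_B(-,B)$ a duality on the whole bounded derived category, and through the Cohen--Macaulay property of $B$ and $B/2B$.

\section{Forms and hyperbolic modules}\label{sec:forms}

Let $R$ be a ring. For a bilinear form $\gamma$ put $\gamma^T(a,b)=\gamma(b,a)$. We view a form $\gamma$ on $Q$ also as the map $Q\to Q^*$, $a\mapsto\gamma(a,\cdot)$.

\begin{lemma}\label{lem:split}
Let $\beta$ be a bilinear form on a finitely generated projective $R$-module $Q$.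
\begin{enumerate}
\item[(a)] If $\beta$ is alternating, then $\beta=\gamma-\gamma^T$ for some bilinear form $\gamma$.
\item[(b)] If $\beta$ is symmetric and $\beta(a,a)\in2R$ for all $a$, then $\beta=\gamma+\gamma^T$ for some bilinear form $\gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose $Q'$ with $Q\oplus Q'$ free and extend $\beta$ by zero on $Q'$; the hypotheses persist. Let $(\beta_{kl})$ be the matrix of the extension in a basis. Define $\gamma_{kl}=\beta_{kl}$ for $k<l$ and $\gamma_{kl}=0$ for $k>l$. In case (a) put $\gamma_{kk}=0$; in case (b) choose $\gamma_{kk}$ with $2\gamma_{kk}=\beta_{kk}$. Restrict $\gamma$ to $Q$.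
\end{proof}

A \emph{Lagrangian} of a symplectic module $N$ is a direct summand $Z$ with $Z=Z^\perp$.

\begin{lemma}\label{lem:lagr}
If $Z$ is a Lagrangian of $N$, then $N\cong H(Z)$. In particular $(Q,\varphi)\perp(Q,-\varphi)\cong H(Q)$ for every symplectic module $(Q,\varphi)$.
\end{lemma}

\begin{proof}
The map $N\to Z^*$, $n\mapsto\langle n,\cdot\rangle|_Z$, is onto because $N\cong N^*$ and $Z$ is a direct summand, and its kernel is $Z^\perp=Z$. Write $N=Z\oplus Y$. Then the form gives an isomorphism $Y\cong Z^*$ and, dually, $Z\cong Y^*$. By Lemma~\ref{lem:split}(a) the form on $Y$ is $\gamma-\gamma^T$. Define $\zeta:Y\to Z$ by $\langle\zeta y,y'\rangle=-\gamma(y,y')$. Then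
\[
\langle y+\zeta y,\,y'+\zeta y'\rangle=\bigl(\gamma(y,y')-\gamma(y',y)\bigr)-\gamma(y,y')+\gamma(y',y)=0,
\]
so $Y'=\{y+\zeta y\}$ is an isotropic complement of $Z$. The map $z+y\mapsto(z,\langle y,\cdot\rangle|_Z)$ is an isometry $Z\oplus Y'\to H(Z)$. For the last statement take for $Z$ the diagonal: $(a,b)$ is orthogonal to it if and only if $\varphi(a-b,\cdot)=0$, that is, $a=b$.
\end{proof}

\begin{lemma}\label{lem:stable}
If $[P]=[P']$ in $KSp_0(R)$, then $P\perp H(R^n)\cong P'\perp H(R^n)$ for some $n$.
\end{lemma}

\begin{proof}
Equality in the Grothendieck group means $P\perp Q\cong P'\perp Q$ for some symplectic $Q$. Adding $Q$ with the negative form gives $P\perp H(Q)\cong P'\perp H(Q)$ by Lemma~\ref{lem:lagr}. Now add $H(Q')$ with $Q\oplus Q'$ free.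
\end{proof}

Since $H(Q\oplus Q')=H(Q)\perp H(Q')$, the rule $[Q]\mapsto[H(Q)]$ defines a homomorphism $K_0(R)\to KSp_0(R)$ that commutes with extension of scalars. We use Grothendieck's theorem that $K_0(B)\to K_0(B[x])$ is an isomorphism for regular $B$ \cite[Ch.~XII, \S3]{Bass}. It has the following consequence:
\begin{equation}\label{eq:hyp}
\begin{gathered}
\text{for $B$ regular and $Q$ finitely generated projective over $B[x]$,}\\
\text{the class $[H(Q)]$ lies in the image of $KSp_0(B)$.}
\end{gathered}
\end{equation}
So hyperbolic summands over $B[x]$ may be added and removed freely.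

\section{Reduction to a linear form over a local ring}\label{sec:reduction}

\subsection{One variable and a local base}

The construction of the $t$-structure in Section~\ref{sec:t} terminates only when the Krull dimension is finite, and a regular ring may have infinite dimension. We therefore first pass to local rings.

\begin{proposition}\label{prop:local}
If $B$ is a regular local ring, then $KSp_0(B)\to KSp_0(B[x])$ is surjective.
\end{proposition}

The passage from local to global is Quillen patching, carried out for isometries.

\begin{lemma}\label{lem:patch}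
Let $R$ be a domain, $Q$ a symplectic $R[x]$-module and $Q_0=Q/xQ$. Then the set $S$ of all $s\in R$ such that $Q_s$ is isometric to $(Q_0)_s[x]$ is an ideal of $R$.
\end{lemma}

\begin{proof}
We have $0\in S$, as both localizations are then zero, and $RS\subset S$ by localizing further. Let $s,t\in S$. If $s+t=0$ there is nothing to prove. Otherwise replace $R$ by $R_{s+t}$; then $sR+tR=R$ and we must show $Q\cong Q_0[x]$. If one of $s,t$ is zero, the other is a unit and we are done, so let $s,t\neq0$.

Choose isometries $\alpha:(Q_0)_s[x]\to Q_s$ and $\beta:(Q_0)_t[x]\to Q_t$. Composing each with the inverse of its reduction modulo $x$, we may assume that both reduce to the identity. Then $\gamma(x)=\beta^{-1}\alpha$ is an isometry of $(Q_0)_{st}[x]$, that is, a polynomial in $x$ with coefficients in $\operatorname{End}((Q_0)_{st})$, with polynomial inverse and $\gamma(0)=1$. Substituting for $x$ is a base change, so it yields isometries again. We want to write $\gamma$ as a product of an isometry defined over $R_t[x]$ and one defined over $R_s[x]$.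

With new indeterminates $y,z$ write $\gamma(y)^{-1}\gamma(y+z)=1+z\rho(y,z)$, where $\rho\in\operatorname{End}((Q_0)_{st})[y,z]$. As $R$ is a domain, $\operatorname{End}((Q_0)_s)$ and $\operatorname{End}((Q_0)_t)$ are subrings of $\operatorname{End}((Q_0)_{st})$. Choose $k$ such that $s^k\rho$ has coefficients in $\operatorname{End}((Q_0)_t)$ and $t^k\rho$ has coefficients in $\operatorname{End}((Q_0)_s)$. For $c,c'\in R$ with $c-c'\in s^kR$, the element
\[
\gamma(c'x)^{-1}\gamma(cx)=1+(c-c')x\,\rho\bigl(c'x,(c-c')x\bigr)
\]
lies in $\operatorname{End}((Q_0)_t)[x]$, and so does its inverse, which is obtained by interchanging $c$ and $c'$. It is therefore an isometry of $(Q_0)_t[x]$. The same holds with $s$ and $t$ interchanged. Since $s^kR+t^kR=R$, there is $c\in s^kR$ with $1-c\in t^kR$. Then $\beta_1=\gamma(0)^{-1}\gamma(cx)$ is an isometry of $(Q_0)_t[x]$, $\alpha_1=\gamma(cx)^{-1}\gamma(x)$ is an isometry of $(Q_0)_s[x]$, and $\beta^{-1}\alpha=\beta_1\alpha_1$. Hence $\alpha\alpha_1^{-1}$ and $\beta\beta_1$ agree over $R_{st}[x]$. They glue to a map $Q_0[x]\to Q$, which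 is an isometry because it is one over $R_s[x]$ and over $R_t[x]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:local}]
First note that the second assertion follows from the first. If $KSp_0(B)\to KSp_0(A)$ is surjective, it is an isomorphism whose inverse is induced by $x_i\mapsto0$. Hence $[P]=[A\otimes_BP_0]$, and Lemma~\ref{lem:stable} applies.

It remains to prove surjectivity. The rings $B[x_1,\dots,x_k]$ are regular, so by induction we may take $e=1$ and $A=B[x]$. A regular ring is a finite product of regular domains, and a symplectic module over a finite product is a tuple of symplectic modules over the factors, so we may assume that $B$ is a domain. Let $P$ be a symplectic $A$-module and $P_0=P/xP$. For each maximal ideal $\mathfrak m$, Proposition~\ref{prop:local} and the first paragraph give an isometry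
\[
P_{\mathfrak m}\perp H(B_{\mathfrak m}[x]^n)\cong(P_0)_{\mathfrak m}[x]\perp H(B_{\mathfrak m}[x]^n)
\]
for some $n$. The modules are finitely presented, so the isometry is defined over $B_s[x]$ for some $s\notin\mathfrak m$. Finitely many such $s$ generate the unit ideal, and after adding hyperbolic modules one $n$ serves for all of them. Lemma~\ref{lem:patch} for $Q=P\perp H(A^n)$ gives $1\in S$, that is, $P\perp H(A^n)\cong P_0[x]\perp H(A^n)$. So $[P]=[P_0[x]]$ is in the image of $KSp_0(B)$.
\end{proof}

\emph{From now on $B$ is a regular local ring of dimension $d$ and $A=B[x]$.} Such a ring is a Cohen--Macaulay domain of global dimension $d$, and the same holds for each localization $B_{\mathfrak p}$ with $d$ replaced by $\operatorname{ht}\mathfrak p$.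

\subsection{Linearization}

For a $B$-module $E$ write $E_A=A\otimes_BE=E[x]$. The rest of the paper proves the following statement.

\begin{proposition}\label{prop:key}
Let $(E,\varphi)$ be a symplectic $B$-module, $\nu$ a nilpotent endomorphism of $E$ such that the form $\varphi\nu$ is alternating, and $\Phi=\varphi(1+x\nu)$ on $E_A$. Then there are finitely generated projective $A$-modules $Y$ and $Z$ with
\[
(E_A,\Phi)\perp(E_A,-\varphi)\perp H(Y)\cong H(Z).
\]
\end{proposition}

Since $\varphi\nu$ is skew-symmetric, $\varphi(\nu a,b)=-\varphi(\nu b,a)=\varphi(a,\nu b)$; thus $\nu$ is self-adjoint.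

\begin{proof}[Proof of Proposition~\ref{prop:local} from Proposition~\ref{prop:key}]
Let $(P,\Phi)$ be a symplectic $A$-module and $P_0=P/xP$. By Grothendieck's theorem $[P]=[P_0[x]]$ in $K_0(A)$, so $P\oplus A^k\cong P_0[x]\oplus A^k$ for some $k$. Replacing $P$ by $P\perp H(A^k)$, we may assume $P=E[x]$ with $E$ finitely generated projective over $B$. Write $\Phi=\sum_{i\le m}x^i\varphi_i$ with forms $\varphi_i$ on $E$. Comparing coefficients in $\Phi(a,a)=0$ for $a\in E$ shows that each $\varphi_i$ is alternating.

Suppose $m\ge2$. We lower the degree at the cost of a hyperbolic summand, by writing the top term $x^m\varphi_m$ as a product of a term of degree $1$ and a term of degree $m-1$. By Lemma~\ref{lem:split}(a) there is a form $\beta$ on $E$ with $\beta-\beta^T=-\varphi_m$. Pull back the form of $(E[x],\Phi)\perp H(E[x])$ along the module automorphism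
\[
(a,y,\eta)\longmapsto\bigl(a,\;y+xa,\;\eta+x^{m-1}\beta(a,\cdot)\bigr).
\]
The pairing of $(a,y,\eta)$ with $(a',y',\eta')$ becomes
\[
\Phi(a,a')+\bigl(\eta+x^{m-1}\beta(a,\cdot)\bigr)(y'+xa')-\bigl(\eta'+x^{m-1}\beta(a',\cdot)\bigr)(y+xa).
\]
The terms $x^m\beta(a,a')-x^m\beta(a',a)$ cancel $x^m\varphi_m(a,a')$, and what remains is
\[
(\Phi-x^m\varphi_m)(a,a')+\eta(y')-\eta'(y)+x\eta(a')-x\eta'(a)+x^{m-1}\beta(a,y')-x^{m-1}\beta(a',y),
\]
a form of degree at most $m-1$ on $(E\oplus E\oplus E^*)[x]$. By induction and \eqref{eq:hyp} we may assume $\Phi=\varphi+x\varphi_1$.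

Setting $x=0$ shows that $\varphi$ is nonsingular. Put $\nu=\varphi^{-1}\varphi_1$, so that $\Phi=\varphi(1+x\nu)$ and $\varphi\nu=\varphi_1$ is alternating. The inverse of $1+x\nu$ is a polynomial in $x$ and coincides with the power series $\sum_k(-x)^k\nu^k$; hence $\nu$ is nilpotent. Proposition~\ref{prop:key} gives $[(E_A,\Phi)]=[H(Z)]-[H(Y)]-[(E_A,-\varphi)]$, and each term on the right comes from $KSp_0(B)$, the first two by \eqref{eq:hyp}.
\end{proof}

\section{The model: an isotropic direct summand}\label{sec:model}

Fix $(E,\varphi,\nu)$ as in Proposition~\ref{prop:key}. The following lemma contains the idea of the proof; orthogonal complements are taken with respect to $\varphi$.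

\begin{lemma}\label{lem:model}
Let $I\subset E$ be a direct summand with $I\subset I^\perp$ and $\nu I^\perp\subset I$. Then
\[
Z=\{(a,\,a+b):a\in I^\perp[x],\ b\in I[x]\}
\]
is a Lagrangian of $(E_A,\Phi)\perp(E_A,-\varphi)$.
\end{lemma}

\begin{proof}
The module $I^\perp$ is the kernel of the surjection $E\to I^*$, hence a direct summand, and $I^{\perp\perp}=I$. In the coordinates $(e,e'-e)$ on $E_A\oplus E_A\ni(e,e')$ we have $Z=I^\perp[x]\oplus I[x]$, a direct summand. The pairing of $(e,e')$ with $(a,a+b)$ is
\[
\varphi\bigl((1+x\nu)e-e',\,a\bigr)-\varphi(e',b).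
\]
So $(e,e')\in Z^\perp$ if and only if $e'\in I^\perp[x]$ and $(1+x\nu)e-e'\in I[x]$. Elements of $Z$ satisfy both conditions because $I\subset I^\perp$ and $\nu I^\perp\subset I$. Conversely, the two conditions give $(1+x\nu)e\in I^\perp[x]$. As $I^\perp$ is $\nu$-stable and $(1+x\nu)^{-1}$ is a polynomial in $x\nu$, we get $e\in I^\perp[x]$; then $x\nu e\in I[x]$ and $e'-e\in I[x]$.
\end{proof}

When does such an $I$ exist? Consider the first nontrivial case, $\nu^2=0$. The submodule $\nu E$ is isotropic, since $\varphi(\nu a,\nu b)=\varphi(\nu^2a,b)=0$, and $(\nu E)^\perp=\ker\nu$, since $\varphi(a,\nu b)=\varphi(\nu a,b)$. If $B$ is a field, $I=\nu E$ satisfies the hypotheses of the lemma, with $\nu I^\perp=0$. If $B$ is a discrete valuation ring, $\nu E$ need not be a summand, but its saturation $I=\{a\in E:ra\in\nu E\text{ for some }r\ne0\}$ is one, because $E/I$ is torsion-free and hence free. It is still isotropic and has the same orthogonal complement $\ker\nu$. In dimension two this repair fails.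

\begin{example}\label{ex:dim2}
Let $d=2$ and let $u,v$ generate the maximal ideal $\mathfrak m$. Let $E$ be free on $e_1,e_2,e_3,f_1,f_2,f_3$ with $\varphi(e_k,f_l)=\delta_{kl}$ and $\varphi(e_k,e_l)=\varphi(f_k,f_l)=0$. Put
\[
\nu e_k=0,\qquad \nu f_1=ue_2+ve_3,\qquad \nu f_2=-ue_1,\qquad \nu f_3=-ve_1.
\]
Then $\nu^2=0$, and $\varphi\nu$ is alternating: its nonzero values on basis vectors are $\pm u$ on $(f_1,f_2),(f_2,f_1)$ and $\pm v$ on $(f_1,f_3),(f_3,f_1)$. Here $\nu E=\mathfrak me_1\oplus B(ue_2+ve_3)$. Let $I=Be_1\oplus B(ue_2+ve_3)$. The Koszul sequence $0\to B\to B^2\to\mathfrak m\to0$ gives $E/I\cong B^3\oplus\mathfrak m$. This module is torsion-free, so $I$ is the saturation of $\nu E$; it is not free, so $I$ is not a direct summand. In this example the span of the $e_k$ would serve in Lemma~\ref{lem:model}, but it is not what images and saturations produce.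
\end{example}

What goes wrong in the example is the exactness of duality: the map $E\to I^*$ is not onto, its cokernel being the residue field. The remedy is to let $I^\perp$ be the complex $E\to I^*$ rather than its kernel. We then need a setting that contains such complexes, that is abelian so that images exist, and in which the dual of a short exact sequence is exact as often as possible.

\section{A perverse $t$-structure}\label{sec:t}

\subsection{Duality and codimension}

Let $\mathcal D=D^b_{fg}(B)$ be the derived category of bounded complexes of $B$-modules with finitely generated cohomology. As $B$ has finite global dimension, every object is \emph{perfect}, that is, isomorphic to a bounded complex of finitely generated projective modules. We call $Y$ an \emph{extension} of $Z$ by $X$ if there is a triangle $X\to Y\to Z\to X[1]$; then $X$ is the \emph{fiber} of $Y\to Z$ and $Z$ is the \emph{cone} of $X\to Y$. By the octahedral axiom, the fiber of a composite $ba$ is an extension of the fiber of $b$ by the fiber of $a$, and the same holds for cones.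

We shall often argue by \emph{d\'evissage}. Let $F$ be a co- or contravariant functor from $\mathcal D$ to modules that sends triangles to exact sequences. The truncation triangles $\tau^{\le q-1}X\to\tau^{\le q}X\to H^q(X)[-q]$ show by induction that $F(X)$ has a finite filtration whose quotients are subquotients of the modules $F(H^q(X)[-q])$.

Let $D=R\mathrm{Hom}_B(-,B)$. Adjunction and the symmetry of $\otimes^L$ give natural isomorphisms
\begin{equation}\label{eq:adj}
\operatorname{Hom}(X,DY[n])=H^nR\mathrm{Hom}(X\otimes^LY,B)\cong\operatorname{Hom}(Y,DX[n]).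
\end{equation}
For $n=0$ we denote the bijection $\operatorname{Hom}(X,DY)\to\operatorname{Hom}(Y,DX)$ by $h\mapsto h^T$. For projective modules in degree $0$ it is the transposition of bilinear forms. It satisfies $(h^T)^T=h$, and naturality reads
\begin{equation}\label{eq:nat}
\bigl(D(b)\,h\,a\bigr)^T=D(a)\,h^T\,b .
\end{equation}
The map $\varepsilon_Y=(\mathrm{id}_{DY})^T:Y\to DDY$ is, on a bounded complex of finitely generated projectives, the evaluation map up to sign in each degree, hence an isomorphism. We use it to identify $DDY$ with $Y$. By \eqref{eq:nat}, $h^T=D(h)\varepsilon_Y$, so under this identification $h^T=D(h)$.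

For a finitely generated module $M$ let $\operatorname{codim}M=\min\{\operatorname{ht}\mathfrak p:\mathfrak p\in\operatorname{Supp}M\}$, with $\operatorname{codim}0=\infty$. For each $c$, the modules of codimension at least $c$ are closed under submodules, quotients and extensions. We use two bounds:
\begin{equation}\label{eq:ext}
\operatorname{Ext}^q(M,B)=0\ \text{ for }q<\operatorname{codim}M,\qquad\operatorname{codim}\operatorname{Ext}^s(M,B)\ge s .
\end{equation}
The first holds because the least $q$ with $\operatorname{Ext}^q(M,B)\ne0$ is the grade of $\operatorname{ann}M$, and grade equals height in a Cohen--Macaulay ring. The second holds because $\operatorname{Ext}^s$ vanishes over $B_{\mathfrak p}$ for $s>\operatorname{ht}\mathfrak p$. D\'evissage for $H^jD$ gives: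
\begin{equation}\label{eq:filt}
\text{$H^j(DX)$ is filtered by subquotients of the $\operatorname{Ext}^{j+q}(H^q(X),B)$, $q\in\mathbb Z$.}
\end{equation}
Apply this to $X=M\otimes^LN$ for finitely generated $M,N$. Its cohomology modules are $H^{-k}(X)=\operatorname{Tor}_k(M,N)$, $k\ge0$, supported on $\operatorname{Supp}M\cap\operatorname{Supp}N$. The first bound in \eqref{eq:ext}, applied to $\operatorname{Ext}^{j-k}(\operatorname{Tor}_k(M,N),B)$, yields
\begin{equation}\label{eq:tens}
H^jR\mathrm{Hom}(M\otimes^LN,B)=0\quad\text{for }j<\max(\operatorname{codim}M,\operatorname{codim}N).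
\end{equation}

\subsection{The $t$-structure}

Recall that a \emph{$t$-structure} on $\mathcal D$ is a pair of full subcategories $(\mathcal D^{\le0},\mathcal D^{\ge0})$, closed under isomorphism, such that $\mathcal D^{\le0}[1]\subset\mathcal D^{\le0}$, $\mathcal D^{\ge0}[-1]\subset\mathcal D^{\ge0}$, $\operatorname{Hom}(\mathcal D^{\le0},\mathcal D^{\ge0}[-1])=0$, and every object is an extension of an object of $\mathcal D^{\ge0}$ by an object of $\mathcal D^{\le0}[1]$. By a theorem of Beilinson, Bernstein and Deligne, the \emph{heart} $\mathcal D^{\le0}\cap\mathcal D^{\ge0}$ is an abelian category, and a sequence $0\to X\to Y\to Z\to0$ in the heart is exact if and only if it extends to a triangle $X\to Y\to Z\to X[1]$.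

Which complexes should the heart contain? Let $M=B/(t_1,\dots,t_c)$ for a regular sequence $t_1,\dots,t_c$. The Koszul resolution gives $DM\cong M[-c]$, so $D(M[-i])\cong M[i-c]$: duality moves $M$ from degree $i$ to degree $c-i$. A heart stable under duality would have to place a module of codimension $c$ in degree $c/2$. For odd $c$ one must round up or down, and the two choices are exchanged by $D$. This leads to two conditions. Put
\begin{gather*}
\mathcal U=\{X:\operatorname{codim}H^i(X)\ge2i-1\text{ for all }i\},\\
\mathcal U'=\{X:\operatorname{codim}H^i(X)\ge2i\text{ for all }i\},\qquad\mathcal V=D(\mathcal U').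
\end{gather*}
Note that $\mathcal U[1]=\{X:\operatorname{codim}H^i(X)\ge2i+1\text{ for all }i\}$. Hence
\[
\mathcal U[1]\subset\mathcal U'\subset\mathcal U,\qquad\mathcal U'[1]\subset\mathcal U',\qquad\mathcal V[-1]\subset\mathcal V .
\]
In a triangle $X\to Y\to Z\to X[1]$, the module $H^i(Y)$ is an extension of a submodule of $H^i(Z)$ by a quotient of $H^i(X)$. So $\mathcal U$, $\mathcal U'$ and $\mathcal V$ are closed under extensions.

\begin{lemma}\label{lem:orth}
$\operatorname{Hom}(X,Y[n])=0$ for $X\in\mathcal U$, $Y\in\mathcal V$ and $n<0$.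
\end{lemma}

\begin{proof}
Let $Y=DX'$ with $X'\in\mathcal U'$. By \eqref{eq:adj} the group is $H^nR\mathrm{Hom}(X\otimes^LX',B)$. By d\'evissage in $X$ and in $X'$ it suffices to show that
\[
H^{n+i+j}R\mathrm{Hom}\bigl(H^i(X)\otimes^LH^j(X'),B\bigr)=0
\]
for all $i,j$. By \eqref{eq:tens} this holds if $n+i+j<\max(2i-1,2j)$. If $j\ge i$, then $n+i+j\le2j-1$. If $i\ge j+1$, then $n+i+j\le2i-2$.
\end{proof}

\begin{proposition}\label{prop:t}
The pair $(\mathcal U,\mathcal V)$ is a $t$-structure on $\mathcal D$.
\end{proposition}

\begin{proof}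
Only the truncation triangles remain to be constructed. Since $\mathcal U[1]$ is closed under extensions, it suffices to find for each $Y\in\mathcal D$ a finite chain of maps $Y\to Y_0\to Y_1\to\dots\to Y_r$ with $Y_r\in\mathcal V$ and all fibers in $\mathcal U[1]$. Membership in $\mathcal V$ is the bound $\operatorname{codim}H^j(DY_r)\ge2j$. The second part of \eqref{eq:ext} gives the weaker bound $j$ almost for free, and we improve it one step at a time. For $i\ge0$ consider the condition
\[
(Q_i)\qquad\operatorname{codim}H^j(DY_i)\ge\min(2j,\,i+j)\quad\text{for all }j .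
\]

Let $Y_0=\tau^{\ge0}Y$. The fiber $\tau^{\le-1}Y$ lies in $\mathcal U[1]$, where no condition is imposed in negative degrees. By \eqref{eq:filt}, $H^j(DY_0)$ is filtered by subquotients of $\operatorname{Ext}^{j+q}(H^q(Y_0),B)$ with $q\ge0$, so it has codimension at least $j$. This gives $(Q_0)$, which is vacuous for $j\le0$.

Suppose $Y_i$ satisfies $(Q_i)$. Let $W=DY_i$ and $X'=D(\tau^{\ge i+1}W)$. Dualizing the truncation triangle of $W$ gives a triangle $X'\to Y_i\to D(\tau^{\le i}W)$. By \eqref{eq:filt}, $H^q(X')$ is filtered by subquotients of $\operatorname{Ext}^{q+j}(H^j(W),B)$ with $j\ge i+1$. For these $j$ we have $\operatorname{codim}H^j(W)\ge i+j\ge2i+1$. Two things follow. By \eqref{eq:ext}, $H^q(X')=0$ for $q<i$. And $N=H^i(X')$, being supported on the union of the supports of these $H^j(W)$, has codimension at least $2i+1$. Thus $\tau^{\le i}X'=N[-i]$ lies in $\mathcal U[1]$.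

Let $Y_{i+1}$ be the cone of the composite $N[-i]\to X'\to Y_i$, and let $X''=\tau^{\ge i+1}X'$ be the cone of the first map. The octahedral axiom gives a triangle $X''\to Y_{i+1}\to D(\tau^{\le i}W)$, and dually
\[
\tau^{\le i}W\to DY_{i+1}\to DX''.
\]
By \eqref{eq:filt}, $H^j(DX'')$ is filtered by subquotients of $\operatorname{Ext}^{j+q}(H^q(X''),B)$ with $q\ge i+1$, so its codimension is at least $i+1+j$. The module $H^j(\tau^{\le i}W)$ is zero for $j\ge i+1$ and has codimension at least $2j$ for $j\le i$, by $(Q_i)$. Hence $\operatorname{codim}H^j(DY_{i+1})\ge\min(2j,i+1+j)$ for all $j$, which is $(Q_{i+1})$. The fiber of $Y_i\to Y_{i+1}$ is $N[-i]\in\mathcal U[1]$.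

Finally let $2r>d$. For $j\ge r$, condition $(Q_r)$ gives codimension at least $2r>d$, so $H^j(DY_r)=0$; for $j\le r$ it gives codimension at least $2j$. Thus $DY_r\in\mathcal U'$ and $Y_r\in\mathcal V$.
\end{proof}

Let $\mathcal A=\mathcal U\cap\mathcal V$ be the heart. It is not stable under $D$ in general, as Example~\ref{ex:heart}(a) shows, but it contains the subcategory
\[
\mathcal C=\mathcal U'\cap\mathcal V=\mathcal U'\cap D(\mathcal U'),
\]
which satisfies $D\mathcal C=\mathcal C$, is closed under finite direct sums and contains the finitely generated projective modules placed in degree $0$. The objects of $\mathcal C$ play the role of projective modules. The point of the next lemma is that images of maps from $\mathcal C$ stay in $\mathcal C$.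

\begin{lemma}\label{lem:C}
\begin{enumerate}
\item[(a)] If $X\to Y$ is an epimorphism in $\mathcal A$ and $X\in\mathcal C$, then $Y\in\mathcal C$.
\item[(b)] If $0\to I\to C\to Q\to0$ is exact in $\mathcal A$ with $I,C\in\mathcal C$, then $Q\in\mathcal C$ and $0\to DQ\to DC\to DI\to0$ is exact in $\mathcal A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $K\in\mathcal A$ be the kernel. In the triangle $X\to Y\to K[1]$ we have $X\in\mathcal U'$ and $K[1]\in\mathcal U[1]\subset\mathcal U'$, so $Y\in\mathcal U'$; and $Y\in\mathcal V$ because $Y\in\mathcal A$. (b) By (a), $Q\in\mathcal C$, so the dual triangle has its three vertices in $\mathcal C\subset\mathcal A$.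
\end{proof}

\begin{example}\label{ex:heart}
(a) Let $t\in B$ be a nonzero nonunit and $K=(B/t)[-1]$. Then $K\in\mathcal U$ and $DK\cong B/t\in\mathcal U'$, so $K\in\mathcal A$. The triangle $K\to B\xrightarrow{t}B$ shows that multiplication by $t$ is an \emph{epimorphism} in $\mathcal A$ with kernel $K$. On the other hand $K\notin\mathcal U'$, so $DK\notin\mathcal V$ and $DK\notin\mathcal A$. If $B$ is a discrete valuation ring, diagonalizing a map of free modules now shows that its image in $\mathcal A$ is the saturation of its ordinary image.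

(b) In Example~\ref{ex:dim2}, the Koszul sequence shows that $D\mathfrak m$ is the complex $B^2\to B$ in degrees $0,1$ with $H^1=B/\mathfrak m$ of codimension $2$. So $\mathfrak m$ and $D\mathfrak m$ lie in $\mathcal C$. The cone of $I\to E$ is $B^3\oplus\mathfrak m$ and the fiber of $\nu:E\to I$ is $B^3\oplus D\mathfrak m$. Both lie in $\mathcal A$, so $I$ is the image of $\nu$ in $\mathcal A$, and $E\to DI$ is now an epimorphism, with kernel $D(E/I)\cong B^3\oplus D\mathfrak m$.
\end{example}

\section{An isotropic subobject adapted to $\nu$}\label{sec:iso}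

Regard $E$ as an object of $\mathcal C$ and $\varphi$ as an isomorphism $E\to DE$ with $\varphi^T=-\varphi$. Since objects of $\mathcal A$ have no elements, we pair morphisms instead. For $a:X\to E$ and $b:Y\to E$ in $\mathcal D$ put
\[
\langle a,b\rangle=D(b)\,\varphi\,a\in\operatorname{Hom}(X,DY).
\]
By \eqref{eq:nat}, $\langle a,b\rangle^T=-\langle b,a\rangle$, so one of these vanishes if and only if the other does. Moreover
\[
\langle ac,b\rangle=\langle a,b\rangle c,\qquad\langle a,bc\rangle=D(c)\langle a,b\rangle,\qquad\langle\nu a,b\rangle=\langle a,\nu b\rangle,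
\]
the last because self-adjointness means $\varphi\nu=D(\nu)\varphi$.

A subobject $i:I\to E$ in $\mathcal A$ is \emph{admissible} if $I\in\mathcal C$. Let $i^\perp:I^\perp\to E$ be the kernel of $D(i)\varphi:E\to DI$. Lemma~\ref{lem:C}(b) applied to $0\to I\to E\to E/I\to0$ shows that $I^\perp\cong D(E/I)$ lies in $\mathcal C$ and that
\begin{equation}\label{eq:perp1}
0\to I^\perp\xrightarrow{\ i^\perp\ }E\xrightarrow{D(i)\varphi}DI\to0
\end{equation}
is exact. Apply Lemma~\ref{lem:C}(b) to \eqref{eq:perp1}. Since $D(D(i)\varphi)=(D(i)\varphi)^T=-\varphi i$, we obtain an exact sequence $0\to I\to DE\to D(I^\perp)\to0$ with maps $-\varphi i$ and $D(i^\perp)$. Equivalently,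
\begin{equation}\label{eq:perp2}
0\to I\xrightarrow{\ i\ }E\xrightarrow{D(i^\perp)\varphi}D(I^\perp)\to0
\end{equation}
is exact; this is the statement $I^{\perp\perp}=I$. By definition $\langle i^\perp,i\rangle=0$, hence also $\langle i,i^\perp\rangle=0$. We call $I$ \emph{isotropic} if $\langle i,i\rangle=0$, that is, if $I\subset I^\perp$. An inclusion such as $\nu I^\perp\subset I$ means that $\nu i^\perp$ factors through $i$.

\begin{lemma}\label{lem:I}
There is an admissible isotropic subobject $I\subset E$ with $\nu I^\perp\subset I$.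
\end{lemma}

\begin{proof}
Consider pairs $(I,m)$ with $m\ge1$, $I$ admissible and isotropic, $\nu I\subset I$ and $\nu^mI^\perp\subset I$. If $\nu^N=0$ with $N\ge1$, then $(0,N)$ is such a pair, and we want one with $m=1$. Given $(I,m)$ with $m\ge2$, we enlarge $I$ to $I'=I+\nu^{m-1}I^\perp$; for $I=0$ and $m=2$ this is the choice $\nu E$ of Section~\ref{sec:model}. Precisely, let $S=I\oplus I^\perp\in\mathcal C$, let $s=(i,\nu^{m-1}i^\perp):S\to E$, and factor $s=i'q$ in $\mathcal A$ with $q:S\to I'$ an epimorphism and $i':I'\to E$ a monomorphism. By Lemma~\ref{lem:C}(a), $I'$ is admissible. Both $i$ and $\nu^{m-1}i^\perp$ factor through $i'$.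

\emph{Stability.} The map $\nu s=(\nu i,\nu^mi^\perp)$ factors through $i$, so the composite of $\nu i'q$ with $E\to E/I$ is zero. As $q$ is an epimorphism, $\nu I'\subset I\subset I'$.

\emph{The pairing $\langle s,s\rangle$ vanishes.} It has four components. First, $\langle i,i\rangle=0$. Second, $\langle i,\nu^{m-1}i^\perp\rangle=\langle\nu^{m-1}i,i^\perp\rangle=0$, because $\nu^{m-1}i$ factors through $i$ and $\langle i,i^\perp\rangle=0$; the transposed component vanishes with it. Last, $\langle\nu^{m-1}i^\perp,\nu^{m-1}i^\perp\rangle=\langle\nu^{2m-2}i^\perp,i^\perp\rangle=0$, because $2m-2\ge m$ and so $\nu^{2m-2}i^\perp=\nu^{m-2}\nu^mi^\perp$ factors through $i$.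

\emph{Isotropy.} We know $D(q)\langle i',i'\rangle q=\langle s,s\rangle=0$ and must cancel $D(q)$ and $q$. The kernel $K\in\mathcal A$ of $q$ need not lie in $\mathcal C$, so Lemma~\ref{lem:C}(b) does not apply to $D(q)$. Instead use the triangle $DK[-1]\to DI'\xrightarrow{D(q)}DS\to DK$. It shows that $\langle i',i'\rangle q:S\to DI'$ factors through $DK[-1]$. By \eqref{eq:adj} and Lemma~\ref{lem:orth},
\[
\operatorname{Hom}(S,DK[-1])\cong\operatorname{Hom}(K,DS[-1])=0,
\]
since $K\in\mathcal U$ and $DS\in\mathcal V$. So $\langle i',i'\rangle q=0$. As $q$ is an epimorphism in $\mathcal A$ and $DI'\in\mathcal A$, we get $\langle i',i'\rangle=0$.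

\emph{The exponent drops.} Write $i=i'w$. Then $\langle i'^\perp,i\rangle=D(w)\langle i'^\perp,i'\rangle=0$, so $I'^\perp\subset I^\perp$ and $\nu^{m-1}I'^\perp\subset\nu^{m-1}I^\perp\subset I'$. Thus $(I',m-1)$ is a pair, and we descend to $m=1$.
\end{proof}

\section{A derived Lagrangian over $B[x]$}\label{sec:derived}

Fix $I$ as in Lemma~\ref{lem:I}. Write $i=i^\perp\iota$ with $\iota:I\to I^\perp$, and $\nu i^\perp=i\lambda$ with $\lambda:I^\perp\to I$. We imitate the module $Z$ of Lemma~\ref{lem:model}. Put $\psi=\varphi\oplus(-\varphi)$ and $\mu=\nu\oplus0$ on $E\oplus E$, and let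
\[
P=E_A\oplus E_A,\qquad\Psi=\Phi\oplus(-\varphi)=\psi(1+x\mu).
\]
Let
\[
J=I^\perp\oplus I\in\mathcal C,\qquad g=\begin{pmatrix}i^\perp&0\\ i^\perp&i\end{pmatrix}:J\to E\oplus E,\qquad L=A\otimes_BJ,\qquad f=A\otimes g:L\to P .
\]
We write $D$ also for $R\mathrm{Hom}_A(-,A)$. Since $A$ is flat over $B$ and $J$ is perfect, $L$ is perfect and $DL=A\otimes_BDJ$. For $X,Y\in\mathcal D$, adjunction and the fact that $\operatorname{Hom}(X,-)$ commutes with direct sums for perfect $X$ give
\begin{equation}\label{eq:poly}
\operatorname{Hom}_{D(A)}(A\otimes X,A\otimes Y)=\operatorname{Hom}_{D(B)}(X,A\otimes Y)=\bigoplus_{k\ge0}x^k\operatorname{Hom}_{\mathcal D}(X,Y).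
\end{equation}
So morphisms between extended objects are polynomials in $x$ with coefficients in $\mathcal D$.

A submodule $f:Z\to P$ is a Lagrangian when $f^*\Psi f=0$ and the induced map $P/Z\to Z^*$ is an isomorphism. The next proposition gives the derived form of these two conditions, together with a vanishing statement that makes the induced map unique.

\begin{proposition}\label{prop:derived}
\begin{enumerate}
\item[(a)] $\operatorname{Hom}_{D(A)}(L,DL[-n])=0$ for all $n\ge1$.
\item[(b)] $D(f)\Psi f=0$ in $D(A)$.
\item[(c)] There is exactly one map $u:\operatorname{cone}(f)\to DL$ in $D(A)$ whose composite with $P\to\operatorname{cone}(f)$ is $D(f)\Psi$, and it is an isomorphism.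
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Use \eqref{eq:poly} and Lemma~\ref{lem:orth}, with $J\in\mathcal U$ and $DJ\in\mathcal V$.

(b) We have $D(f)\Psi f=D(g)\psi g+xD(g)\psi\mu g$. With respect to $J=I^\perp\oplus I$, the components of $D(g)\psi g$ are $\langle i^\perp,i^\perp\rangle-\langle i^\perp,i^\perp\rangle$, $-\langle i^\perp,i\rangle$, $-\langle i,i^\perp\rangle$ and $-\langle i,i\rangle$, all zero. The only component of $D(g)\psi\mu g$ that could be nonzero is $\langle\nu i^\perp,i^\perp\rangle=\langle i,i^\perp\rangle\lambda=0$.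

(c) Two such maps differ by a map that factors through $\operatorname{cone}(f)\to L[1]$, and $\operatorname{Hom}(L[1],DL)=0$ by (a). This gives uniqueness. For existence let $\alpha$ be the automorphism $(e,y)\mapsto(e,e+y)$ of $E\oplus E$, so that $g=\alpha(i^\perp\oplus i)$. Let $\pi_1:E\to E/I^\perp$ and $\pi_2:E\to E/I$ be the quotient maps in $\mathcal A$, and put $Q=E/I^\perp\oplus E/I$ and $\pi=(\pi_1\oplus\pi_2)\alpha^{-1}$. Then $0\to J\xrightarrow{g}E\oplus E\xrightarrow{\pi}Q\to0$ is exact in $\mathcal A$, hence a triangle, and we may identify $P\to\operatorname{cone}(f)$ with $A\otimes\pi$. As a map $E\oplus E\to D(I^\perp)\oplus DI$,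
\[
D(g)\psi\alpha=\begin{pmatrix}D(i^\perp)\varphi&-D(i^\perp)\varphi\\0&-D(i)\varphi\end{pmatrix}\begin{pmatrix}1&0\\1&1\end{pmatrix}=-\begin{pmatrix}0&D(i^\perp)\varphi\\D(i)\varphi&D(i)\varphi\end{pmatrix}.
\]
By \eqref{eq:perp1}, $D(i)\varphi=u_1\pi_1$ with $u_1:E/I^\perp\to DI$ an isomorphism. By \eqref{eq:perp2}, $D(i^\perp)\varphi=u_2\pi_2$ with $u_2:E/I\to D(I^\perp)$ an isomorphism. Since $\langle i,i\rangle=0$, also $D(i)\varphi=u_3\pi_2$ for some $u_3$. Therefore
\[
D(g)\psi=u_0\pi,\qquad u_0=-\begin{pmatrix}0&u_2\\u_1&u_3\end{pmatrix}:Q\to DJ,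
\]
and $u_0$ is an isomorphism. Next, from $\nu i^\perp=i\lambda=i^\perp\iota\lambda$ we get
\[
\mu g=\begin{pmatrix}\nu i^\perp&0\\0&0\end{pmatrix}=\begin{pmatrix}i^\perp&0\\ i^\perp&i\end{pmatrix}\begin{pmatrix}\iota\lambda&0\\-\lambda&0\end{pmatrix},
\]
so $\mu$ induces an endomorphism $\bar\mu$ of $Q$ with $\bar\mu\pi=\pi\mu$. It is nilpotent because $\mu$ is nilpotent and $\pi$ is an epimorphism. Hence $D(f)\Psi=u_0\pi(1+x\mu)=u_0(1+x\bar\mu)\pi$, and $u=u_0(1+x\bar\mu)$ is an isomorphism.
\end{proof}

\section{From a derived Lagrangian to a Lagrangian}\label{sec:strict}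

\subsection{Bilinear forms on a complex}

Represent $L$ by a bounded complex $(L^\bullet,d)$ of finitely generated projective $A$-modules and $f$ by a chain map, that is, by a homomorphism $f:L^0\to P$ with $fd=0$; put $f=0$ on $L^i$ for $i\ne0$. Represent $DL$ by $(DL)^n=(L^{-n})^*$ with differential $\partial\xi=-(-1)^n\xi d$ for $\xi\in(DL)^n$. Then $D(f)\Psi$ is represented by $p\mapsto\Psi(p,f\,\cdot)\in(L^0)^*$.

Let $\mathcal H_n$ be the module of families of bilinear forms $L^i\times L^j\to A$ with $i+j=n$. For homogeneous $a,b$ of degrees $|a|,|b|$ define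
\[
(\delta h)(a,b)=h(da,b)+(-1)^{|a|}h(a,db),\qquad(\sigma h)(a,b)=-(-1)^{|a||b|}h(b,a).
\]
Thus $\delta:\mathcal H_{n+1}\to\mathcal H_n$ and $\sigma:\mathcal H_n\to\mathcal H_n$, and $\sigma^2=1$. In $(\delta^2h)(a,b)$ the term $h(da,db)$ occurs with the signs $(-1)^{|a|+1}$ and $(-1)^{|a|}$, so $\delta^2=0$. Both $(\sigma\delta h)(a,b)$ and $(\delta\sigma h)(a,b)$ equal $-(-1)^{|a||b|}\bigl(h(db,a)+(-1)^{|b|}h(b,da)\bigr)$, so $\sigma\delta=\delta\sigma$.

An element $h\in\mathcal H_n$ is the same as a map $s:L^\bullet\to DL$ of degree $-n$, namely $s(a)=h(a,\cdot)$. For $a\in L^i$ we have $\partial s(a)=-(-1)^{i-n}h(a,d\,\cdot)$, so $\partial s-(-1)^nsd$ corresponds to $-(-1)^n\delta h$. Hence $(\mathcal H,\delta)$ is, up to the signs of the differentials, the complex $\operatorname{Hom}^\bullet(L^\bullet,DL)$, and its homology at $\mathcal H_n$ is $\operatorname{Hom}_{D(A)}(L,DL[-n])$. By Proposition~\ref{prop:derived}(a),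
\begin{equation}\label{eq:acyc}
\text{every $\delta$-cycle in $\mathcal H_n$ with $n\ge1$ lies in $\delta\mathcal H_{n+1}$.}
\end{equation}
Let $\omega\in\mathcal H_0$ be given by $\omega(a,b)=\Psi(fa,fb)$; it vanishes outside $L^0\times L^0$. Then $\sigma\omega=\omega$ and $\omega(a,a)=0$ for $a\in L^0$, because $\Psi$ is alternating. The form $\omega$ corresponds to the chain map $D(f)\Psi f$, which is null-homotopic by Proposition~\ref{prop:derived}(b). So $\omega=\delta h$ for some $h\in\mathcal H_1$. What we need is such an $h$ with the same symmetry as $\omega$.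

\begin{proposition}\label{prop:Z}
Suppose $h\in\mathcal H_1$ satisfies $\delta h=\omega$ and $\sigma h=h$. Then
\[
Z=\{(fa,\;da,\;\xi d-h(a,\cdot)):a\in L^0,\ \xi\in(L^2)^*\}
\]
is a Lagrangian of $P'=(P,\Psi)\perp H(L^1)$.
\end{proposition}

If $L^\bullet$ is concentrated in degree $0$, then $Z=f(L^0)$, as in Lemma~\ref{lem:model}. In general the summand $H(L^1)$ provides the room needed to make the image of $L^0$ isotropic.

\begin{proof}
For a chain map $s:X\to X'$ let $\operatorname{cone}(s)^n=X^{n+1}\oplus X'^n$ with differential $(y,y')\mapsto(-dy,\,sy+dy')$. Denote the differential of $\operatorname{cone}(f)$ by $\mathbf d$. Define $u:\operatorname{cone}(f)\to DL$ by $u(p)=\Psi(p,f\,\cdot)$ for $p\in P$ and $u(y)=h(y,\cdot)$ for $y\in L^i$; here $y$ has degree $i-1$ in the cone and $u(y)\in(L^{1-i})^*=(DL)^{i-1}$. For $b\in L^{-i}$,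
\[
u(\mathbf dy)(b)-(\partial u(y))(b)=-h(dy,b)+\omega(y,b)-(-1)^ih(y,db)=(\omega-\delta h)(y,b)=0,
\]
and $\partial u(p)=-\Psi(p,fd\,\cdot)=0$. So $u$ is a chain map whose composite with $P\to\operatorname{cone}(f)$ is $D(f)\Psi$. By Proposition~\ref{prop:derived}(c) it is a quasi-isomorphism. Thus $\operatorname{cone}(u)$ is a bounded acyclic complex of projective modules, and all its modules of cycles are direct summands. In degrees $-2,-1,0$ it reads
\[
L^0\oplus(L^2)^*\to L^1\oplus P\oplus(L^1)^*\to L^2\oplus(L^0)^*
\]
with maps
\[
(a,\xi)\mapsto\bigl(da,\,-fa,\,h(a,\cdot)-\xi d\bigr),\qquad(y,p,\eta)\mapsto\bigl(dy,\;h(y,\cdot)+\Psi(p,f\,\cdot)+\eta d\bigr).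
\]
The image of the first map equals the kernel of the second and is a direct summand. Transport this along the isomorphism $(p,y,\eta)\mapsto(y,-p,-\eta)$ from $P'$ to the middle term. The image becomes $Z$. So $Z$ is a direct summand of $P'$, and
\begin{equation}\label{eq:Zker}
Z=\{(p,y,\eta):dy=0,\ \ h(y,a)-\Psi(p,fa)-\eta(da)=0\text{ for all }a\in L^0\}.
\end{equation}
On the other hand, $(p,y,\eta)\in Z^\perp$ if and only if
\[
\Psi(fa,p)+\xi(dy)-h(a,y)-\eta(da)=0\quad\text{for all }a\in L^0,\ \xi\in(L^2)^*.
\]
Taking $a=0$ gives $dy=0$, as $L^2$ is projective. Taking $\xi=0$ and using $h(a,y)=-h(y,a)$, which is the equation $\sigma h=h$ on $L^0\times L^1$, gives the second condition in \eqref{eq:Zker}. So $Z^\perp=Z$.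
\end{proof}

\subsection{The first obstruction}

If $2$ is a unit, one replaces any $h$ with $\delta h=\omega$ by $\frac12(h+\sigma h)$. To see what replaces averaging, suppose that $L^i=0$ for $i\ge2$, so that $\mathcal H_3=0$ and $\mathcal H_2$ consists of the forms on $L^1$, with $\sigma b=b^T$. Let $\delta h_0=\omega$. The defect $(1-\sigma)h_0$ is a cycle, so it equals $\delta b$ for some form $b$ on $L^1$, by \eqref{eq:acyc}. Then $(1+\sigma)b$ is a cycle in $\mathcal H_2$, hence zero: $b$ is skew-symmetric. If $b$ is \emph{alternating}, then $b=(1-\sigma)\gamma$ by Lemma~\ref{lem:split}(a), and $h=h_0-\delta\gamma$ satisfies $(1-\sigma)h=0$ and $\delta h=\omega$. So the obstruction is the function $\theta(y)=b(y,y)$ on $L^1$. It is additive, its values are killed by $2$, and $\theta(ry)=r^2\theta(y)$. If $2\ne0$ in the domain $A$, then $\theta=0$. If $2=0$, note that for $a\in L^0$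
\[
b(da,da)=(\delta b)(a,da)=h_0(a,da)+h_0(da,a)=(\delta h_0)(a,a)=\omega(a,a)=0 .
\]
So $\theta$ factors through $L^1/dL^0=H^1(L)=A\otimes_BH^1(J)$. This is a torsion module because $J\in\mathcal U'$, and $ry\in dL^0$ with $r\neq0$ gives $r^2\theta(y)=0$. Hence $\theta=0$.

For longer complexes the same kind of obstruction appears on each $L^j$, $j\ge1$, for forms $b$ with $b^T=(-1)^jb$. We introduce the modules in which it takes values.

\subsection{Frobenius twists}

For a ring $R$ let $T_j(R)=R/2R$ for $j$ even and $T_j(R)=\{t\in R:2t=0\}$ for $j$ odd. For an $R$-module $T$ with $2T=0$, let $T^F$ be the group $T$ with the action $r\cdot t=r^2t$. This is an $R$-module because $(r+r')^2t=r^2t+r'^2t$. An $R$-linear map $\theta:Q\to T^F$ is an additive map with $\theta(ra)=r^2\theta(a)$.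

\begin{lemma}\label{lem:frobext}
Let $M$ be a finitely generated $B$-module of codimension at least $c$. Then $\operatorname{Ext}^q_B(M,T_j(B)^F)=0$ for all $j$ and all $q<c-1$.
\end{lemma}

\begin{proof}
Let $T=T_j(B)$, and assume $M\ne0$, $T\ne0$ and $r=c-1\ge1$. As $B$ is a local domain, either $2=0$ in $B$ and $T=B$, or $2$ is a nonzero nonunit, $j$ is even and $T=B/2B$. In both cases $T$ is a Cohen--Macaulay local ring, in the second as the quotient of one by a nonzerodivisor. Let $\mathfrak a=\operatorname{ann}M$, a proper ideal; every prime containing it has height at least $c$. In the second case a prime $\mathfrak p\supset\mathfrak a+2B$ has height $\dim B_{\mathfrak p}/2B_{\mathfrak p}=\operatorname{ht}\mathfrak p-1$ in $T$. So in both cases $\mathfrak aT$ is a proper ideal of height at least $r$, and since grade equals height in $T$, there are $a_1,\dots,a_r\in\mathfrak a$ forming a $T$-regular sequence. Powers of the members of a regular sequence form a regular sequence, so $a_1^2,\dots,a_r^2$ is $T$-regular. This says that $a_1,\dots,a_r$ is $T^F$-regular.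

It remains to show that $\operatorname{Ext}^q(M,T')=0$ for $q<r$ whenever $T'$ is a $B$-module, finitely generated or not, with a regular sequence $a_1,\dots,a_r$ in $\operatorname{ann}M$. Use induction on $r$, the case $r=0$ being empty. Multiplication by $a_1$ is zero on $\operatorname{Ext}^q(M,T')$, so the long exact sequence of $0\to T'\xrightarrow{a_1}T'\to T'/a_1T'\to0$ shows that $\operatorname{Ext}^q(M,T')$ is a quotient of $\operatorname{Ext}^{q-1}(M,T'/a_1T')$. This group vanishes for $q-1<r-1$ by induction.
\end{proof}

\begin{lemma}\label{lem:frob}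
$\operatorname{Hom}_{D(A)}(L,T_j(A)^F[-j])=0$ for all $j\ge1$.
\end{lemma}

\begin{proof}
By adjunction the group is $\operatorname{Hom}_{D(B)}(J,T_j(A)^F[-j])$. As a $B$-module, $T_j(A)^F=\bigoplus_{k\ge0}x^kT_j(B)^F$, and $J$ is perfect, so we may replace $T_j(A)^F$ by $T_j(B)^F$. By d\'evissage it suffices to show $\operatorname{Ext}_B^{i-j}(H^i(J),T_j(B)^F)=0$ for all $i$. For $i<j$ the degree is negative. For $i\ge j\ge1$ we have $\operatorname{codim}H^i(J)\ge2i$ because $J\in\mathcal U'$, and $i-j\le i-1<2i-1$, so Lemma~\ref{lem:frobext} applies.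
\end{proof}

\subsection{A symmetric null-homotopy}

\begin{proposition}\label{prop:h}
There is $h\in\mathcal H_1$ with $\delta h=\omega$ and $\sigma h=h$.
\end{proposition}

\begin{proof}
The plan is to bound the failure of symmetry by a higher homotopy, bound the failure of that one in turn, continue until the complex runs out, and then remove the higher homotopies from the top down. For $m\ge0$ call $(h_0,\dots,h_m)$, with $h_n\in\mathcal H_{n+1}$, an \emph{$m$-solution} if
\[
\delta h_0=\omega,\qquad\delta h_n=\bigl(1+(-1)^n\sigma\bigr)h_{n-1}\ \ (1\le n\le m),\qquad\bigl(1-(-1)^m\sigma\bigr)h_m=0 .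
\]
We want a $0$-solution.

\emph{Existence for large $m$.} Choose $h_0$ with $\delta h_0=\omega$. Suppose $h_0,\dots,h_n$ satisfy the first two conditions. Then $(1-(-1)^n\sigma)h_n\in\mathcal H_{n+1}$ is a cycle: applying $\delta$ gives $(1-\sigma)\omega=0$ if $n=0$ and $(1-\sigma^2)h_{n-1}=0$ if $n\ge1$. By \eqref{eq:acyc} it equals $\delta h_{n+1}$ for some $h_{n+1}$. Since $L^\bullet$ is bounded, $\mathcal H_{m+1}=0$ for large $m$; then $h_m=0$ and we have an $m$-solution.

\emph{The descent step.} Let $(h_0,\dots,h_m)$ be an $m$-solution with $m\ge1$, and suppose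
\begin{equation}\label{eq:norm}
h_m=\bigl(1+(-1)^m\sigma\bigr)\gamma\quad\text{for some }\gamma\in\mathcal H_{m+1}.
\end{equation}
Then $(1+(-1)^m\sigma)(h_{m-1}-\delta\gamma)=\delta h_m-\delta h_m=0$, and $\delta(h_{m-1}-\delta\gamma)=\delta h_{m-1}$. So $(h_0,\dots,h_{m-2},h_{m-1}-\delta\gamma)$ is an $(m-1)$-solution. It suffices to arrange \eqref{eq:norm}.

Let $\gamma_0$ be the part of $h_m$ on the products $L^i\times L^{i'}$ with $i<i'$. Since $h_m=(-1)^m\sigma h_m$, the form $(-1)^m\sigma\gamma_0$ is the part of $h_m$ with $i>i'$. So $h_m-(1+(-1)^m\sigma)\gamma_0$ is the diagonal part of $h_m$. If $m$ is even there is none, and \eqref{eq:norm} holds. Let $m=2j-1$ with $j\ge1$, and let $b$ be the component of $h_m$ on $L^j\times L^j$. On forms on $L^j$ we have $\sigma\gamma=-(-1)^j\gamma^T$. So $\sigma h_m=-h_m$ gives $b^T=(-1)^jb$, and we need $b=\gamma+(-1)^j\gamma^T$.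

\emph{The obstruction.} For $y\in L^j$ let $\theta(y)\in T_j(A)$ be $b(y,y)$, taken modulo $2$ if $j$ is even; if $j$ is odd, $2b(y,y)=0$ by skew-symmetry. We have $\theta(ry)=r^2\theta(y)$, and $b(y,y')+b(y',y)=(1+(-1)^j)b(y,y')$ is zero in $T_j(A)$, so $\theta$ is additive. Thus $\theta:L^j\to T_j(A)^F$ is $A$-linear. If $\theta=0$, Lemma~\ref{lem:split} gives the required $\gamma$, by part (a) for $j$ odd and part (b) for $j$ even.

\emph{The map $\theta$ vanishes on $dL^{j-1}$.} Let $a\in L^{j-1}$ and $k=h_{m-1}$. Evaluate $\delta h_m=(1-\sigma)k$ at $(a,da)$. As $d^2=0$ and $j(j-1)$ is even,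
\begin{equation}\label{eq:b1}
b(da,da)=k(a,da)+k(da,a).
\end{equation}
Next, $(\delta k)(a,a)=k(da,a)-(-1)^jk(a,da)$. If $j=1$, then $\delta k=\omega$ and this value is $\omega(a,a)=0$; this is where we use that $\Psi$ is alternating and not only skew-symmetric. If $j\ge2$, then $\delta k=(1+\sigma)h_{m-2}$ and the value is $(1+(-1)^j)h_{m-2}(a,a)$. So for $j$ odd we get $k(da,a)+k(a,da)=0$, and \eqref{eq:b1} gives $b(da,da)=0$. For $j$ even we get $k(da,a)=k(a,da)+2h_{m-2}(a,a)$, and \eqref{eq:b1} gives $b(da,da)\in2A$. In both cases $\theta(da)=0$.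

\emph{Killing $\theta$.} We have shown that $\theta$ is a chain map $L^\bullet\to T_j(A)^F[-j]$. By Lemma~\ref{lem:frob} it is zero in $D(A)$, hence null-homotopic, since $L^\bullet$ is a bounded complex of projectives. So $\theta=\theta'd$ for an $A$-linear map $\theta':L^{j+1}\to T_j(A)^F$. We realize $\theta'$ as the diagonal of a form. Extend $\theta'$ by zero to a free module $L^{j+1}\oplus L'$ with basis $(v_l)$, let $t_l\in A$ represent $\theta'(v_l)$, and let $c$ be the restriction to $L^{j+1}$ of the form $(\sum r_lv_l,\sum r'_lv_l)\mapsto\sum r_lr'_lt_l$. Then $c(z,z)=\sum r_l^2t_l$ represents $\theta'(z)$. The form $c$ is symmetric, and for $j$ odd $2c=0$; so $c^T=(-1)^jc$ in both cases. Let $\Delta\in\mathcal H_{2j}$ be $\Delta(y,y')=c(dy,dy')$ on $L^j\times L^j$ and zero elsewhere. Then $\sigma\Delta=-\Delta$, and $\delta\Delta=0$ because $d^2=0$. Replacing $h_m$ by $h_m-\Delta$ therefore gives another $m$-solution, and its obstruction is $\theta-\theta'd=0$. For it \eqref{eq:norm} holds, and we descend to $m-1$.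
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Take $h$ from Proposition~\ref{prop:h}. By Proposition~\ref{prop:Z}, the symplectic module $(E_A,\Phi)\perp(E_A,-\varphi)\perp H(L^1)$ has a Lagrangian $Z$, so it is isometric to $H(Z)$ by Lemma~\ref{lem:lagr}. Put $Y=L^1$.
\end{proof}

By Section~\ref{sec:reduction}, Proposition~\ref{prop:key} implies Proposition~\ref{prop:local}, which implies Theorem~\ref{thm:main}. In particular $KSp_0(B)\to KSp_0(B[x_1,\dots,x_e])$ is an isomorphism for every regular ring $B$ with $\frac12\notin B$ and every $e\ge1$.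

\begin{thebibliography}{9}

\bibitem{Bass}
Bass, \emph{Algebraic K-Theory}, Ch.~XII, \S3.

\bibitem{Cancel}
\emph{A Cancellation Theorem for Projective Modules in the Metastable Range}, doi:10.1007/bf01389963,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak BF01389963.pdf}.

\end{thebibliography}
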